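\title{The least generalized roundness of an $n$-point metric space}

\begin{abstract}
We prove that for $n\ge 3$ every metric space with $n$ points has $p_n$-negative type, where $p_n=\log_2\frac{1}{1-\gamma_n}$ and $\gamma_n=\frac12\big(\frac1{\lfloor n/2\rfloor}+\frac1{\lceil n/2\rceil}\big)$. The balanced complete bipartite graph shows that $p_n$ cannot be increased, so this proves a conjecture of Deza and Maehara on the infimum of the maximum generalized roundness of $n$-vertex metric graphs. We also give a sharp form of the inequality in terms of the numbers of positive and negative coefficients, and we show that for $n\ge5$ the balanced complete bipartite graph is the only extremal space up to scaling. The proof is elementary. It bounds the quadratic form by a functional of the distances between points of opposite sign, and it reduces this functional by alternately subtracting a constant and canceling a pair of opposite charges.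
\end{abstract}

\section{Negative type of $n$-point spaces}\label{sec:intro}

\subsection{Definitions and first examples}

Let $(X,d)$ be a finite metric space. A \emph{charge} on $X$ is a real vector $\xi=(\xi_x)_{x\in X}$ with $\sum_x\xi_x=0$. For $p\ge0$ put
\[
Q_p(\xi)=\sum_{x,y\in X}d(x,y)^p\,\xi_x\xi_y ,
\]
where the terms with $x=y$ are read as $0$, also when $p=0$. The space has \emph{$p$-negative type}, or \emph{generalized roundness $p$}, if $Q_p(\xi)\le0$ for every charge $\xi$. (One may also allow lists of points with repetitions; adding up the coefficients of equal points gives the same condition.) The \emph{maximum generalized roundness} of $(X,d)$ is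
\[
\wp(X,d)=\sup\{p\ge0:\ (X,d)\text{ has $p$-negative type}\}\in[0,\infty].
\]
It does not change when $d$ is multiplied by a positive constant.

An equivalent form of the condition shows what it measures: for all $a_1,\dots,a_k,b_1,\dots,b_k\in X$,
\[
\sum_{i<j}\big(d(a_i,a_j)^p+d(b_i,b_j)^p\big)\le\sum_{i,j}d(a_i,b_j)^p .
\]
Indeed, if $\xi_x$ is the number of $i$ with $a_i=x$ minus the number of $j$ with $b_j=x$, then $Q_p(\xi)$ is twice the left side minus twice the right side. Every integer charge arises in this way, and the condition passes to rational charges by homogeneity and to real charges by continuity. So $p$-negative type says that two groups of points cannot each be widely spread while staying close to each other.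

If all distances between distinct points equal $r$, then $Q_p(\xi)=r^p\big[(\sum_x\xi_x)^2-\sum_x\xi_x^2\big]=-r^p\sum_x\xi_x^2$, so $\wp=\infty$. This covers every two-point space. If $X$ is a subset of a Euclidean space, expand $|x-y|^2=|x|^2+|y|^2-2\langle x,y\rangle$. The first two terms contribute nothing because $\sum_x\xi_x=0$, and so
\begin{equation}\label{eq:euclid}
Q_2(\xi)=-2\Big|\sum_x\xi_x\,x\Big|^2\le0 .
\end{equation}
For an arbitrary finite space there is a soft lower bound.

\begin{lemma}\label{lem:open}
Let $p\ge0$. If $Q_p(\xi)<0$ for every nonzero charge $\xi$ on $X$, then $\wp(X,d)>p$.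
\end{lemma}

\begin{proof}
On the compact set of charges with $\sum_x|\xi_x|=1$ we have $Q_p\le-\varepsilon$ for some $\varepsilon>0$, and $|Q_q-Q_p|\le\max_{x\ne y}|d(x,y)^q-d(x,y)^p|$. The right side is less than $\varepsilon$ for some $q>p$. By homogeneity $Q_q\le0$ on all charges.
\end{proof}

Since $Q_0(\xi)=-\sum_x\xi_x^2$, every finite metric space has $\wp>0$. The exponent obtained in this way depends on the ratios of the distances, and these ratios are unbounded among $n$-point spaces. So the lemma does not tell us whether $\wp$ has a positive lower bound that depends on $n$ alone, nor which space, if any, is the worst.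

\subsection{Complete bipartite graphs}

To guess the worst space, separate the signs. For a nonzero charge $\xi$ let $A=\{x:\xi_x>0\}$, $B=\{x:\xi_x<0\}$, $\mu_a=\xi_a$ for $a\in A$ and $\nu_b=-\xi_b$ for $b\in B$. The weights $\mu$ and $\nu$ are positive and have the same total mass. We call $(|A|,|B|)$ the \emph{signature} of $\xi$. With sums over ordered pairs,
\begin{equation}\label{eq:split}
Q_p(\xi)=\sum_{a\ne a'}\mu_a\mu_{a'}d(a,a')^p+\sum_{b\ne b'}\nu_b\nu_{b'}d(b,b')^p-2\sum_{a,b}\mu_a\nu_b\,d(a,b)^p .
\end{equation}
To make $Q_p(\xi)$ positive we want long distances inside $A$ and inside $B$ and short \emph{cross distances} $d(a,b)$. The triangle inequality limits this: $d(a,a')\le d(a,b)+d(a',b)$ for every $b\in B$.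

Suppose that all cross distances equal $1$, that the signature is $(m,k)$ and that the mass is $1$. Then distances inside $A$ and inside $B$ are at most $2$, and $\sum_{a\ne a'}\mu_a\mu_{a'}=1-\sum_a\mu_a^2\le1-\frac1m$ by the Cauchy--Schwarz inequality; the same holds for $\nu$ with $k$ in place of $m$. Hence
\begin{equation}\label{eq:bip}
Q_p(\xi)\le2^p\Big(1-\frac1m\Big)+2^p\Big(1-\frac1k\Big)-2=2\big[2^p(1-\gamma_{m,k})-1\big],
\end{equation}
where $\gamma_{m,k}=\frac12\big(\frac1m+\frac1k\big)$. Recall that the \emph{path metric} of a connected graph is the shortest-path distance on its vertices. In the complete bipartite graph $K_{m,k}$ it equals $1$ between the two sides and $2$ between distinct vertices of one side. So equality holds in \eqref{eq:bip} for $K_{m,k}$ with the charge $\frac1m$ on one side and $-\frac1k$ on the other. For $m+k\ge3$ put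
\[
p_{m,k}=\log_2\frac1{1-\gamma_{m,k}},
\]
so that $p\le p_{m,k}$ if and only if $2^p(1-\gamma_{m,k})\le1$. The equality case of \eqref{eq:bip} gives $Q_p(\xi)>0$ for every $p>p_{m,k}$, and therefore
\begin{equation}\label{eq:upper}
\wp(K_{m,k})\le p_{m,k}\qquad(m+k\ge3).
\end{equation}
With $n$ points available, the balanced split gives the smallest exponent. For $n\ge3$ put
\[
\gamma_n=\frac12\Big(\frac1{\lfloor n/2\rfloor}+\frac1{\lceil n/2\rceil}\Big),\qquad p_n=\log_2\frac1{1-\gamma_n}.
\]

\begin{lemma}\label{lem:gamma}
Let $n\ge3$.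
\begin{enumerate}
\item[(a)] The number $\gamma_{m,k}$ is strictly decreasing in $m$ and in $k$.
\item[(b)] If $m,k\ge1$ and $m+k\le n$, then $\gamma_{m,k}\ge\gamma_n$, with equality if and only if $\{m,k\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.
\item[(c)] We have $p_3=2$, $p_4=1$, and $0<p_n<1$ for $n\ge5$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is read off the definition. For (b), if $m+k=n$ then $\gamma_{m,k}=\frac{n}{2mk}$ and $4mk=n^2-(m-k)^2$, so $\gamma_{m,k}$ is smallest exactly when $|m-k|\le1$. If $m+k<n$, then $\gamma_{m,k}>\gamma_{n-k,k}\ge\gamma_n$ by (a). For (c), $\gamma_3=\frac34$, $\gamma_4=\frac12$, and $0<\gamma_n\le\gamma_{2,3}=\frac5{12}<\frac12$ for $n\ge5$.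
\end{proof}

\subsection{The conjecture and the results}

A \emph{metric graph} $(G,d)$ is a graph whose vertex set carries a metric $d$; write $|G|$ for the number of vertices. For $n\ge3$ let
\begin{align*}
c_{n,2}^*&=\min\{\wp(G,d):\ |G|=n,\ d\text{ is the path metric of $G$ and has diameter }2\},\\
c_n&=\inf\{\wp(G,d):\ (G,d)\text{ is a metric graph with }|G|=n\}.
\end{align*}
In the definition of $c_n$ the metric is not tied to the edges, so $c_n$ is the infimum of $\wp$ over all $n$-point metric spaces, and $c_n\le c_{n,2}^*$. Deza and Maehara proved that $c_{n,2}^*=p_n$ and conjectured that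
\[
c_n=c_{n,2}^*=\log_2\frac1{1-\gamma_n}\qquad\text{for all }n\ge3 .
\]
We take the problem from \cite{MGR}. The conjecture says that unequal cross distances never do worse than the equal ones in \eqref{eq:bip}. We prove it.

\begin{theorem}\label{thm:main}
For every $n\ge3$, every $n$-point metric space has $p_n$-negative type. Hence $c_n=c_{n,2}^*=p_n$, and the infimum $c_n$ is a minimum.
\end{theorem}

The proof does not use the value of $c^*_{n,2}$ quoted above; it proves it again. The inequality behind Theorem~\ref{thm:main} depends only on the signature of the charge.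

\begin{theorem}\label{thm:signature}
Let $m,k\ge2$. In any finite metric space, a charge $\xi$ with exactly $m$ positive and $k$ negative entries satisfies $Q_p(\xi)\le0$ for all $0<p\le p_{m,k}$. For every such $(m,k)$ the bound $p_{m,k}$ cannot be increased.
\end{theorem}

\begin{theorem}\label{thm:extremal}
Let $|X|=n\ge5$. Then $\wp(X,d)=c_n$ if and only if $(X,d)$ is, up to scaling, $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$ with the path metric.
\end{theorem}

For $n=3$ and $n=4$ uniqueness fails (Examples~\ref{ex:four} and~\ref{ex:three}).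

Section~\ref{sec:four} carries out the argument by hand for four points, where $p=1$. Section~\ref{sec:chord} supplies the inequality that replaces the triangle inequality when $p<1$. Section~\ref{sec:arrays} contains the induction, Section~\ref{sec:proofs} deduces Theorems~\ref{thm:main} and~\ref{thm:signature}, and Section~\ref{sec:extremal} follows the cases of equality.

\section{Four points}\label{sec:four}

We show that every four-point space has $1$-negative type. Normalize the mass to $1$. Since $Q_p(-\xi)=Q_p(\xi)$, the roles of $A$ and $B$ may be exchanged.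

If $A=\{a\}$, put $u_b=d(a,b)$. The triangle inequality through $a$ gives
\[
Q_1(\xi)\le\sum_{b\ne b'}\nu_b\nu_{b'}(u_b+u_{b'})-2\sum_b\nu_bu_b=2\sum_b\nu_b(1-\nu_b)u_b-2\sum_b\nu_bu_b=-2\sum_b\nu_b^2u_b\le0 .
\]
This leaves the signature $(2,2)$. Let $A=\{a_1,a_2\}$, $B=\{b_1,b_2\}$ and $u_{ij}=d(a_i,b_j)$.

Now $d(a_1,a_2)$ can be bounded through $b_1$ or through $b_2$, and we must choose. Averaging the two bounds with the weights $\nu$, and the two bounds for $d(b_1,b_2)$ with the weights $\mu$, gives $Q_1(\xi)\le2\sum_{i,j}\mu_i\nu_j(1-\mu_i-\nu_j)u_{ij}$. This vanishes for uniform weights but is too weak in general: for $\mu=\nu=(1-\varepsilon,\varepsilon)$ with $\varepsilon<\frac12$ and the points $a_2=-L$, $a_1=0$, $b_1=1$, $b_2=L$ on a line, the right side equals $2(1-2\varepsilon)\big[2\varepsilon^2L-(1-\varepsilon)^2\big]$, which is positive for large $L$. So we postpone the choice and keep the minimum: $Q_1(\xi)\le\Phi(u)$, where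
\[
\Phi(u)=2\mu_1\mu_2\min(u_{11}+u_{21},\,u_{12}+u_{22})+2\nu_1\nu_2\min(u_{11}+u_{12},\,u_{21}+u_{22})-2\sum_{i,j}\mu_i\nu_ju_{ij}.
\]
The functional $\Phi$ is defined for every matrix $u$ with nonnegative entries, whether or not it comes from a metric. This freedom allows two operations.

\emph{Subtraction.} Let $v$ be the smallest entry of $u$ and $w_{ij}=u_{ij}-v$. Each minimum drops by $2v$ and the last sum drops by $v$. Since $4\mu_1\mu_2\le(\mu_1+\mu_2)^2=1$ and $4\nu_1\nu_2\le1$,
\[
\Phi(u)=\Phi(w)+v\,(4\mu_1\mu_2+4\nu_1\nu_2-2)\le\Phi(w).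
\]
The part removed is the case of equal cross distances from \eqref{eq:bip}.

\emph{Cancellation.} After relabeling, $w_{11}=0$ and $\mu_1\le\nu_1$. Put $\tau=\nu_1-\mu_1=\mu_2-\nu_2\ge0$. The points $a_1$ and $b_1$ now behave as if they were at the same place, so the charge $\mu_1$ at $a_1$ should cancel the same amount of charge at $b_1$. Accordingly, bound the first minimum by $w_{21}$. In the second term split $\nu_1=\mu_1+\tau$, and bound the minimum by $w_{12}$ for the part $\mu_1$ and by $w_{21}+w_{22}$ for the part $\tau$. Then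
\begin{align*}
\tfrac12\Phi(w)&\le\mu_1\mu_2w_{21}+\mu_1\nu_2w_{12}+\tau\nu_2(w_{21}+w_{22})-\mu_1\nu_2w_{12}-\mu_2\nu_1w_{21}-\mu_2\nu_2w_{22}\\
&=\tau\nu_2(w_{21}+w_{22})-\mu_2\tau\,w_{21}-\mu_2\nu_2w_{22}\\
&=-\tau^2w_{21}-\nu_2^2w_{22}\le0 .
\end{align*}
The middle line is the expression for a single positive point $a_2$ of mass $\mu_2=\tau+\nu_2$ against $b_1,b_2$ with masses $\tau,\nu_2$. The point $a_1$ has disappeared. In general we alternate the two operations until no point is left.

\section{A piecewise linear bound for $(x+y)^p$}\label{sec:chord}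

For $n\ge5$ the exponent $p$ is less than $1$. The entries of the matrix are then $u_{ab}=d(a,b)^p$, and we need a bound for $\big(d(a,b)+d(a',b)\big)^p$ of the form $\lambda(u_{ab},u_{a'b})$. Section~\ref{sec:four} shows what is required of $\lambda$. For cancellation we need $\lambda(s,0)=s$. For subtraction we need $\lambda(s+v,t+v)-\lambda(s,t)$ to depend on $v$ alone, and it must equal $2^pv$ if the result is to be sharp for $K_{m,k}$. No multiple $C(s+t)$ has both properties when $p<1$, since the first forces $C=1$ and the second forces $C=2^{p-1}$. For a constant $c\ge0$ put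
\[
\lambda(s,t)=\max(s,t)+c\min(s,t)\qquad(s,t\ge0).
\]
Then
\begin{equation}\label{eq:lambda}
\lambda(s,0)=\lambda(0,s)=s,\qquad\lambda(s+v,t+v)=\lambda(s,t)+(1+c)v ,
\end{equation}
so $c=2^p-1$ gives both properties. For $p=1$ this is the sum $s+t$. It remains to see that $\lambda$ is a valid bound.

\begin{lemma}\label{lem:chord}
Let $0<p\le1$, $c=2^p-1$ and $x,y\ge0$. Then $(x+y)^p\le\lambda(x^p,y^p)$. If $p<1$ and $x,y>0$, equality holds only if $x=y$.
\end{lemma}

\begin{proof}
If $x=y=0$ both sides vanish. Otherwise both sides are symmetric and homogeneous of degree $p$, so we may take $x=1$ and $y^p=t\in[0,1]$. With $q=1/p$ the left side is $g(t)=(1+t^q)^p$, and the right side $1+(2^p-1)t$ is the chord of $g$ between $g(0)=1$ and $g(1)=2^p$. For $t>0$,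
\[
g'(t)=t^{q-1}(1+t^q)^{p-1}=\Big(\frac{t^q}{1+t^q}\Big)^{1-p}.
\]
This is constant if $p=1$ and strictly increasing if $p<1$. So $g$ equals its chord if $p=1$, and if $p<1$ it is strictly convex and lies strictly below the chord on $(0,1)$.
\end{proof}

For $p>1$ the same formula shows that $g$ is strictly concave, and the inequality is reversed. This is the only place where the proofs below need $p\le1$.

\section{Weighted arrays}\label{sec:arrays}

After one subtraction the entries no longer come from a metric, so the induction has to run in a larger class of objects. Fix $c\ge0$. A \emph{weighted array of size $(m,k)$}, with $m,k\ge1$, is a tuple $\mathcal U=(A,B,\mu,\nu,u)$ in which $A$ and $B$ are disjoint sets with $|A|=m$ and $|B|=k$, the weights $\mu_a>0$ and $\nu_b>0$ have the same total mass $M$, and $u_{ab}\ge0$ for $a\in A$, $b\in B$. Put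
\[
\delta_u(a,a')=\min_{b\in B}\lambda(u_{ab},u_{a'b})\quad(a\ne a'),\qquad
\delta_u(b,b')=\min_{a\in A}\lambda(u_{ab},u_{ab'})\quad(b\ne b'),
\]
and, with sums over ordered pairs as in \eqref{eq:split},
\[
\Phi(\mathcal U)=\sum_{a\ne a'}\mu_a\mu_{a'}\delta_u(a,a')+\sum_{b\ne b'}\nu_b\nu_{b'}\delta_u(b,b')-2\sum_{a,b}\mu_a\nu_bu_{ab}.
\]
We also admit the \emph{empty array}, with $A=B=\emptyset$ and $\Phi=0$. For $0\le v\le\min u$ we write $\mathcal U-v$ for the array with the same sets and weights and with entries $u_{ab}-v$.

\begin{lemma}[Subtraction]\label{lem:sub}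
Let $\mathcal U$ have size $(m,k)$ and mass $M$, and let $0\le v\le\min u$. Then $\delta_u=\delta_{u-v}+(1+c)v$ for every pair, and $\Phi(\mathcal U)=\Phi(\mathcal U-v)+v\kappa$, where
\[
\kappa=(1+c)\Big(2M^2-\sum_a\mu_a^2-\sum_b\nu_b^2\Big)-2M^2\le2M^2\big[(1+c)(1-\gamma_{m,k})-1\big].
\]
\end{lemma}

\begin{proof}
By \eqref{eq:lambda} every term in the minimum that defines $\delta_u$ exceeds the corresponding term for $u-v$ by $(1+c)v$. The formula for $\kappa$ follows from $\sum_{a\ne a'}\mu_a\mu_{a'}=M^2-\sum_a\mu_a^2$, the same identity for $\nu$, and $\sum_{a,b}\mu_a\nu_b=M^2$. The Cauchy--Schwarz inequality gives $\sum_a\mu_a^2\ge M^2/m$ and $\sum_b\nu_b^2\ge M^2/k$, which is the bound on $\kappa$.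
\end{proof}

Call $(a_0,b_0)$ a \emph{zero pair} of $\mathcal U$ if $u_{a_0b_0}=0$. The \emph{reduction} $\mathcal U'$ of $\mathcal U$ at a zero pair is obtained as follows: lower both $\mu_{a_0}$ and $\nu_{b_0}$ by $\eta=\min(\mu_{a_0},\nu_{b_0})$, delete the points whose weight has become $0$, and restrict $u$ to the remaining points. At least one of $a_0,b_0$ is deleted, and no other point is. Both sides have mass $M-\eta$, so the remaining sets $A',B'$ are both empty or both nonempty. Thus $\mathcal U'$ is empty or has size $(m',k')$ with $m'\le m$, $k'\le k$ and $m'+k'<m+k$.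

\begin{lemma}[Cancellation]\label{lem:cancel}
Let $\mathcal U'$ be the reduction of $\mathcal U$ at a zero pair $(a_0,b_0)$. Then $\Phi(\mathcal U)\le\Phi(\mathcal U')$. If equality holds, then $\delta_u(a_0,a')=u_{a'b_0}$ for all $a'\ne a_0$.
\end{lemma}

\begin{proof}
Let $\Phi^\circ$ be the expression that defines $\Phi(\mathcal U)$, with the numbers $u$ and $\delta_u$ unchanged but with the lowered weights. In the first sum $\mu_{a_0}$ occurs only multiplied by $\mu_{a'}$ with $a'\ne a_0$, so this sum drops by $2\eta\sum_{a'\ne a_0}\mu_{a'}\delta_u(a_0,a')$. The second sum drops by $2\eta\sum_{b'\ne b_0}\nu_{b'}\delta_u(b_0,b')$. In $\sum_{a,b}\mu_a\nu_bu_{ab}$ the term of $(a_0,b_0)$ is $0$ before and after, so this sum drops by $\eta\sum_{a'\ne a_0}\mu_{a'}u_{a'b_0}+\eta\sum_{b'\ne b_0}\nu_{b'}u_{a_0b'}$. Hence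
\begin{equation}\label{eq:cancel}
\Phi(\mathcal U)-\Phi^\circ=2\eta\Big[\sum_{a'\ne a_0}\mu_{a'}\big(\delta_u(a_0,a')-u_{a'b_0}\big)+\sum_{b'\ne b_0}\nu_{b'}\big(\delta_u(b_0,b')-u_{a_0b'}\big)\Big].
\end{equation}
Taking $b=b_0$ in the minimum gives $\delta_u(a_0,a')\le\lambda(0,u_{a'b_0})=u_{a'b_0}$, and taking $a=a_0$ gives $\delta_u(b_0,b')\le\lambda(0,u_{a_0b'})=u_{a_0b'}$. So every term in \eqref{eq:cancel} is at most $0$, and $\Phi(\mathcal U)\le\Phi^\circ$.

Points of weight $0$ do not contribute to $\Phi^\circ$. If $\mathcal U'$ is empty, then $\Phi^\circ=0=\Phi(\mathcal U')$. Otherwise $\Phi^\circ$ and $\Phi(\mathcal U')$ differ only in the numbers $\delta$, and those of $\mathcal U'$ are minima over the subsets $B'\subseteq B$ and $A'\subseteq A$, so they are at least $\delta_u$. In both cases $\Phi^\circ\le\Phi(\mathcal U')$.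

If $\Phi(\mathcal U)=\Phi(\mathcal U')$, then \eqref{eq:cancel} vanishes. Since $\eta$ and the weights are positive, every term in it vanishes.
\end{proof}

Cancellation needs no hypothesis on $c$. Subtraction lowers nothing we could lose, that is, $\Phi(\mathcal U)\le\Phi(\mathcal U-v)$, as soon as $\kappa\le0$, and this is the condition
\begin{equation}\label{eq:hyp}
(1+c)(1-\gamma_{m,k})\le1 .
\end{equation}
By Lemma~\ref{lem:gamma}(a) the condition passes from $\mathcal U$ to any nonempty reduction $\mathcal U'$, and there it holds with strict inequality, because $\gamma_{m',k'}>\gamma_{m,k}$.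

\begin{proposition}\label{prop:array}
If $\mathcal U$ is a weighted array of size $(m,k)$ and \eqref{eq:hyp} holds, then $\Phi(\mathcal U)\le0$.
\end{proposition}

\begin{proof}
We use induction on $m+k$. Let $v=\min u$ and $\mathcal W=\mathcal U-v$. By Lemma~\ref{lem:sub} and \eqref{eq:hyp}, $\Phi(\mathcal U)\le\Phi(\mathcal W)$. The array $\mathcal W$ has a zero pair; let $\mathcal W'$ be the reduction at it. By Lemma~\ref{lem:cancel}, $\Phi(\mathcal W)\le\Phi(\mathcal W')$. If $\mathcal W'$ is empty, which is the only possibility when $m=k=1$, then $\Phi(\mathcal W')=0$. Otherwise $\mathcal W'$ has fewer points and satisfies \eqref{eq:hyp} for its own size, so $\Phi(\mathcal W')\le0$ by induction.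
\end{proof}

The hypothesis \eqref{eq:hyp} is also necessary: for uniform weights and $u\equiv1$, Lemma~\ref{lem:sub} with $v=1$ gives $\Phi(\mathcal U)=\kappa=2M^2[(1+c)(1-\gamma_{m,k})-1]$.

\section{The lower bound}\label{sec:proofs}

Let $0<p\le1$ and $c=2^p-1$. To a nonzero charge $\xi$ on $(X,d)$ we attach the array $\mathcal U_\xi=(A,B,\mu,\nu,u)$, with $A,B,\mu,\nu$ as in \eqref{eq:split} and $u_{ab}=d(a,b)^p$. Its size is the signature of $\xi$.

\begin{proposition}\label{prop:metric}
Let $0<p\le1$ and let $\xi$ be a nonzero charge of signature $(m,k)$. Then $d(a,a')^p\le\delta_u(a,a')$ and $d(b,b')^p\le\delta_u(b,b')$ for all pairs, and $Q_p(\xi)\le\Phi(\mathcal U_\xi)$. If $2^p(1-\gamma_{m,k})\le1$, then $Q_p(\xi)\le0$.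
\end{proposition}

\begin{proof}
For $a\ne a'$ in $A$ and every $b\in B$, the triangle inequality and Lemma~\ref{lem:chord} give
\begin{equation}\label{eq:tri}
d(a,a')^p\le\big(d(a,b)+d(a',b)\big)^p\le\lambda(u_{ab},u_{a'b}).
\end{equation}
Taking the minimum over $b$ gives $d(a,a')^p\le\delta_u(a,a')$, and exchanging $A$ and $B$ gives the bound for $d(b,b')^p$. Comparing \eqref{eq:split} with the definition of $\Phi$ term by term gives $Q_p(\xi)\le\Phi(\mathcal U_\xi)$. Since $1+c=2^p$, the last hypothesis is \eqref{eq:hyp}, and Proposition~\ref{prop:array} applies.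
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:signature}]
For $m,k\ge2$ we have $\gamma_{m,k}\le\gamma_{2,2}=\frac12$, so $p_{m,k}\le1$. If $0<p\le p_{m,k}$, then $p\le1$ and $2^p(1-\gamma_{m,k})\le1$, and Proposition~\ref{prop:metric} gives $Q_p(\xi)\le0$. For $p>p_{m,k}$ the uniform charge on $K_{m,k}$ has signature $(m,k)$, and $Q_p(\xi)>0$ by the equality case of \eqref{eq:bip}.
\end{proof}

The hypothesis $m,k\ge2$ keeps the exponent in the range of Lemma~\ref{lem:chord}: for $k\ge2$ one has $p_{1,k}=\log_2\frac{2k}{k-1}>1$. For the same reason the case $n=3$ below, where $p_3=2$, needs its own argument.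

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $|X|=n\ge4$, so that $0<p_n\le1$ by Lemma~\ref{lem:gamma}(c). A nonzero charge $\xi$ has signature $(m,k)$ with $m,k\ge1$ and $m+k\le n$. By Lemma~\ref{lem:gamma}(b), $2^{p_n}(1-\gamma_{m,k})\le2^{p_n}(1-\gamma_n)=1$, and Proposition~\ref{prop:metric} gives $Q_{p_n}(\xi)\le0$.

Let $n=3$. Three positive numbers that satisfy the triangle inequality are the side lengths of a plane triangle, possibly degenerate. So $X$ is isometric to a subset of $\mathbb R^2$, and it has $2$-negative type by \eqref{eq:euclid}.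

Thus $\wp(X,d)\ge p_n$ for every $n$-point space, that is, $c_n\ge p_n$. The graph $K=K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$ has $n$ vertices and diameter $2$, and $\wp(K)\le p_n$ by \eqref{eq:upper}. Therefore $p_n\le c_n\le c_{n,2}^*\le\wp(K)\le p_n$, and all these numbers are equal.
\end{proof}

\section{The extremal spaces}\label{sec:extremal}

If $\wp(X,d)=p_n$, some nonzero charge has $Q_{p_n}(\xi)=0$, and every inequality of the proof above is an equality for it. The goal is to show that the entries of $\mathcal U_\xi$ are constant. Equality in Proposition~\ref{prop:array} does not imply this by itself (see Example~\ref{ex:four}). It has to be combined with equality in Lemma~\ref{lem:chord}, which carries information only when $p<1$. We first collect what the array alone gives.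

\begin{lemma}\label{lem:equal}
Let $\mathcal W=(A,B,\mu,\nu,w)$ be a weighted array of size $(m,k)$ that satisfies \eqref{eq:hyp}, has a zero pair, and has $\Phi(\mathcal W)=0$.
\begin{enumerate}
\item[(a)] If $w_{a_0b_0}=0$, then $\delta_w(a_0,a')=w_{a'b_0}$ for all $a'\ne a_0$.
\item[(b)] For every $b\in B$ there is $a\in A$ with $w_{ab}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal W'$ be the reduction at $(a_0,b_0)$. Lemma~\ref{lem:cancel} and Proposition~\ref{prop:array} give $0=\Phi(\mathcal W)\le\Phi(\mathcal W')\le0$, so the equality statement of Lemma~\ref{lem:cancel} applies.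

(b) We show that all points can be removed by cancellation alone, with no further subtraction. Put $\mathcal W_0=\mathcal W$ and, as long as $\mathcal W_j$ has a zero pair, let $\mathcal W_{j+1}$ be its reduction at such a pair. The number of points decreases, so the process stops at some $\mathcal W_J$, and $J\ge1$. The entries of each $\mathcal W_j$ are entries of $w$, and $0=\Phi(\mathcal W_0)\le\dots\le\Phi(\mathcal W_J)$. Suppose that $\mathcal W_J$ is nonempty. It has no zero pair, so its smallest entry $v'$ is positive. It satisfies \eqref{eq:hyp} for its own size with strict inequality, so its constant $\kappa'$ in Lemma~\ref{lem:sub} is negative. With Proposition~\ref{prop:array} we get $\Phi(\mathcal W_J)=\Phi(\mathcal W_J-v')+v'\kappa'<0$, a contradiction. Hence $\mathcal W_J$ is empty. A point is deleted only as a member of a zero pair, so every $b\in B$ lies in one.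
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
By Theorem~\ref{thm:main} and its proof, $c_n=p_n=\wp(K_{\lceil n/2\rceil,\lfloor n/2\rfloor})$, and $\wp$ is invariant under scaling. This proves one direction.

Conversely, let $\wp(X,d)=p_n$. Write $p=p_n$ and $c=2^p-1$. Then $0<p<1$ by Lemma~\ref{lem:gamma}(c), $c>0$, and $(1+c)(1-\gamma_n)=1$. By Lemma~\ref{lem:open} there is a nonzero charge $\xi$ with $Q_p(\xi)\ge0$, and $Q_p(\xi)=0$ by Theorem~\ref{thm:main}. Scale $\xi$ to mass $1$. Let $(m,k)$ be its signature, $\mathcal U=\mathcal U_\xi$, $v=\min u$, $w=u-v$ and $\mathcal W=\mathcal U-v$. By Lemma~\ref{lem:gamma}(b) the condition \eqref{eq:hyp} holds. Proposition~\ref{prop:metric} and Lemma~\ref{lem:sub} give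
\[
0=Q_p(\xi)\le\Phi(\mathcal U)=\Phi(\mathcal W)+v\kappa ,
\]
where $\Phi(\mathcal W)\le0$ by Proposition~\ref{prop:array} and $v\kappa\le0$. Hence $Q_p(\xi)=\Phi(\mathcal U)$, $\Phi(\mathcal W)=0$ and $v\kappa=0$. We use these three equalities in turn.

\emph{The support is all of $X$ and is balanced.} Since $A$ and $B$ are disjoint, $v>0$, so $\kappa=0$. Then
\[
0=\kappa\le2\big[(1+c)(1-\gamma_{m,k})-1\big]\le2\big[(1+c)(1-\gamma_n)-1\big]=0 ,
\]
so $\gamma_{m,k}=\gamma_n$. By Lemma~\ref{lem:gamma}(b), $\{m,k\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$, and $X=A\cup B$.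

\emph{Each pair in $A$ has an equidistant point in $B$.} The difference $\Phi(\mathcal U)-Q_p(\xi)$ is a sum of the nonnegative numbers $\delta_u-d^p$ with positive coefficients, so
\begin{equation}\label{eq:tight}
d(a,a')^p=\delta_u(a,a')\quad(a\ne a'),\qquad d(b,b')^p=\delta_u(b,b')\quad(b\ne b').
\end{equation}
Fix $a\ne a'$ and let $b^\circ$ attain the minimum in $\delta_u(a,a')$. For $b=b^\circ$ the two ends of \eqref{eq:tri} agree, so equality holds in Lemma~\ref{lem:chord} for $x=d(a,b^\circ)>0$ and $y=d(a',b^\circ)>0$. Since $p<1$, we get $x=y$. Thus $\delta_u(a,a')=(1+c)u_{ab^\circ}$, and Lemma~\ref{lem:sub} turns this into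
\begin{equation}\label{eq:midpoint}
\delta_w(a,a')=(1+c)\,w_{ab^\circ}.
\end{equation}
This is the step that uses $n\ge5$.

\emph{The array $w$ vanishes.} Lemma~\ref{lem:equal}(a) says that certain values of $\delta_w$ are entries of $w$, and \eqref{eq:midpoint} says that every value $\delta_w(a,a')$ is $1+c$ times an entry. Together they produce a smaller positive entry from a given one. Suppose that $w\not\equiv0$, and let $\omega=w_{a'b}$ be the smallest positive entry. By Lemma~\ref{lem:equal}(b) there is $a\in A$ with $w_{ab}=0$, and $a\ne a'$. By Lemma~\ref{lem:equal}(a), $\delta_w(a,a')=w_{a'b}=\omega$. By \eqref{eq:midpoint}, $w$ has an entry equal to $\omega/(1+c)$, which lies in $(0,\omega)$ because $c>0$. This contradicts the choice of $\omega$.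

So all cross distances equal some $r>0$. By \eqref{eq:tight}, $d(a,a')^p=\lambda(r^p,r^p)=(1+c)r^p=(2r)^p$ for $a\ne a'$, and $d(b,b')^p=(2r)^p$ for $b\ne b'$. Hence $d$ is $r$ times the path metric of $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$.
\end{proof}

The restriction $n\ge5$ is necessary. Both examples use the inequality $(s+t)^q>s^q+t^q$ for $s,t>0$ and $q>1$, which follows from $\theta^q+(1-\theta)^q<\theta+(1-\theta)=1$ with $\theta=\frac s{s+t}$.

\begin{example}[$n=4$]\label{ex:four}
Here $c_4=1$. Let $0<x<y$, and in the plane with the distance $|s-s'|+|t-t'|$ between $(s,t)$ and $(s',t')$ take the rectangle $a_1=(0,0)$, $b_1=(x,0)$, $a_2=(x,y)$, $b_2=(0,y)$. Then $d(a_i,b_i)=x$, $d(a_i,b_j)=y$ for $i\ne j$, and $d(a_1,a_2)=d(b_1,b_2)=x+y$. For the charge $+1$ on $a_1,a_2$ and $-1$ on $b_1,b_2$,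
\[
Q_p(\xi)=4\big[(x+y)^p-x^p-y^p\big]>0\qquad(p>1).
\]
So $\wp\le1$, and $\wp=1=c_4$ by Theorem~\ref{thm:main}. The space has three different distances and is not a multiple of $K_{2,2}$. At $p=1$ the array $w$ has $w_{11}=w_{22}=0$ and $w_{12}=w_{21}=y-x$. It has $\Phi=0$ for every $c\ge0$, and it satisfies both conclusions of Lemma~\ref{lem:equal}. What fails is \eqref{eq:midpoint}: here $\delta_w(a_1,a_2)=y-x$ is not twice an entry of $w$.
\end{example}

\begin{example}[$n=3$]\label{ex:three}
Here $c_3=2$. Take real numbers $z_1<z_2<z_3$ with gaps $s=z_2-z_1$ and $t=z_3-z_2$. By \eqref{eq:euclid} the critical charge should satisfy $\sum_i\xi_iz_i=0$, and $\xi=(t,-(s+t),s)$ does. For it,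
\[
Q_p(\xi)=2st(s+t)^p-2(s+t)(ts^p+st^p)=2st(s+t)\big[(s+t)^{p-1}-s^{p-1}-t^{p-1}\big],
\]
which is positive for $p>2$. So $\wp=2=c_3$ for every collinear triple, while only the triples with $s=t$ are multiples of $K_{2,1}$.
\end{example}

\begin{thebibliography}{9}

\bibitem{MGR}
\emph{Maximum Generalised Roundness of Graph Metric Spaces},
\texttt{https://unsworks.unsw.edu.au/\allowbreak bitstreams/\allowbreak 5876719c-2188-44da-8099-64210257c5aa/\allowbreak download}.

\end{thebibliography}
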